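
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}

\title{Minimizing the runs of the bijective Burrows--Wheeler transform over all rotations}


\begin{abstract}
The bijective Burrows--Wheeler transform of a string depends on which cyclic rotation of the string is transformed, and so does its number of runs. We show that for a primitive string of length $n$ over an integer alphabet the run counts of all $n$ rotations, and hence a rotation with the fewest runs, can be computed deterministically in $O(n^{3/2}\log^{9/2}n)=o(n^2)$ worst-case time on the word RAM. The combinatorial core is that replacing two Lyndon words $u<v$ of a multiset of total length $n$ by the Lyndon word $uv$ changes the number of runs of the extended Burrows--Wheeler transform by only $O(\sqrt{n\log n})$, although it may affect $\Theta(n)$ of the sorted rotations.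
\end{abstract}

\section{Introduction}

\subsection{The transform and the question}

Strings are over an integer alphabet $\Sigma\subseteq\{1,\dots,n^{O(1)}\}$ with the usual order, and $<$ on strings is lexicographic order: $u<v$ if $u$ is a proper prefix of $v$ or if $u$ has the smaller letter at the first mismatch. A string is \emph{primitive} if it is not $u^k$ with $k\ge2$. A \emph{Lyndon word} is a nonempty primitive string that is strictly smaller than all its proper cyclic rotations. By the Chen--Fox--Lyndon theorem every nonempty string $T$ has a unique factorization $T=L_1L_2\cdots L_k$ into Lyndon words with $L_1\ge L_2\ge\dots\ge L_k$; we denote it by $\mathrm{LF}(T)$. For nonempty strings put $u\preceq_\omega v$ if $u^\omega=uuu\cdots$ is lexicographically at most $v^\omega$.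

The \emph{extended Burrows--Wheeler transform} of a multiset of Lyndon words is obtained by sorting all cyclic rotations of all its members in the order $\preceq_\omega$ and concatenating their last letters. (Rotations with the same infinite power are equal strings, so ties do not matter.) The \emph{bijective Burrows--Wheeler transform} $\mathsf{BBWT}(T)$ is the extended transform of the multiset of factors of $\mathrm{LF}(T)$; it has length $n=|T|$.

For a string $S$ let $r(S)$ be its number of \emph{runs}, that is, of maximal blocks of equal letters. It is the length of the run-length encoding of $S$, so a small $r(\mathsf{BBWT}(T))$ means that the transform compresses well. If one sorts the rotations of $T$ itself, as the ordinary Burrows--Wheeler transform does, then every rotation of $T$ gives the same result. The bijective transform first cuts $T$ at the borders of its Lyndon factors, and these depend on the rotation. So the rotation becomes a free parameter.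

\begin{example}\label{ex:aabb}
The four rotations of $aabb$ give
\[
\begin{array}{c|c|c|c}
\text{rotation}&\text{Lyndon factors}&\mathsf{BBWT}&\text{runs}\\\hline
aabb&aabb&baba&4\\
abba&abb,\ a&abba&3\\
bbaa&b,\ b,\ a,\ a&aabb&2\\
baab&b,\ aab&baab&3
\end{array}
\]
For instance, for $abba$ we sort the infinite powers of $abb,bba,bab,a$ as $a^\omega<(abb)^\omega<(bab)^\omega<(bba)^\omega$, and the last letters of $a,abb,bab,bba$ are $a,b,b,a$. For the Lyndon rotation $aabb$ there is only one factor, and we obtain the ordinary Burrows--Wheeler transform; here it is the worst choice.
\end{example}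

It is known that $\mathsf{BBWT}(T)$ can be computed in $O(n)$ time in the setting of this paper: word RAM, integer alphabet, worst-case time. Trying all rotations thus takes $O(n^2)$ time. The survey \cite{survey} asks whether the rotation of a primitive $T$ with the minimum number of runs can be found in $o(n^2)$ time. The answer is yes.

\subsection{Results}

\begin{theorem}\label{thm:main}
On the word RAM with word size $\Omega(\log n)$ and letters from $\{1,\dots,n^{O(1)}\}$, given a primitive string $T$ of length $n\ge2$, one can compute $r(\mathsf{BBWT}(T'))$ for all $n$ rotations $T'$ of $T$, and hence a minimizing rotation, deterministically in worst-case time $O(n^{3/2}\log^{9/2}n)$.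
\end{theorem}

The case $n=1$ is trivial.

\begin{theorem}\label{thm:nonprim}
In the same model, the run counts of all rotations, and hence a minimizing rotation, can also be computed deterministically for an arbitrary, not necessarily primitive, string $T$ of length $n$. If the primitive root of $T$ has length $p$, the worst-case time is $O(n+p^{3/2}\log^{9/2}p)$, and $O(n)$ if $p=1$.
\end{theorem}

\begin{theorem}\label{thm:oneop}
Let $u<v$ be Lyndon words and $\mathcal G$ a finite multiset of Lyndon words such that $\mathcal G\cup\{u,v\}$ has total length $n$. Then the numbers of runs of the extended Burrows--Wheeler transforms of $\mathcal G\cup\{u,v\}$ and of $\mathcal G\cup\{uv\}$ differ by at most $16\sqrt{2n\log_2(2n)}+4$.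
\end{theorem}

We do not claim that these bounds are optimal.

\subsection{The idea}\label{sec:idea}

\emph{Few operations.} As the starting point of the rotation moves through $T$, the Lyndon factorization changes gradually: all $n$ factorizations are visited by at most $2(n-1)$ operations, each of which splits one Lyndon word $uv$ into Lyndon words $u<v$ or merges two such words (Section~\ref{sec:moves}).

\emph{Few words matter.} A single operation can replace $\Theta(n)$ rotations. For $T=12\cdots n$, for example, the successive splits cut off $1$, then $2$, then $3$, and so on, and each changes all rotations of the remaining word, which is long for at least half of the splits. So we cannot afford to move every rotation. Consider a position $x$ in $u$ at distance $d$ from the end of $u$. The rotation of $uv$ starting at $x$ and the rotation of $u$ starting at $x$ have infinite powers with a common prefix of length at least $d$, and every infinite word sorted between the two has this prefix as well. The two rotations have the same preceding letter unless $x$ is the first position. Hence exchanging one for the other can change the number of runs only if a run boundary lies between them,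 and the two neighbors at such a boundary share at least $d$ letters. It turns out that we only have to consider those positions whose own word stands at such a boundary (Lemma~\ref{lem:runkey}). If we look at the right and the left neighbors separately, then different positions of $u$ give different boundaries, and their distances $d$ are distinct. So if there are $t$ such positions, the sum of the longest common prefixes over all run boundaries is at least $1+2+\dots+t\ge t^2/2$. But this sum is $O(n\log n)$ (Lemma~\ref{lem:lcpsum}), so $t=O(\sqrt{n\log n})$. The positions of $v$ are treated in the same way, with their distances to the end of $v$. This gives Theorem~\ref{thm:oneop}, and it is also the source of the exponent $3/2$.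

\emph{Finding them.} The relevant positions can be enumerated one after the other, jumping over the irrelevant ones, by predecessor and successor queries among the sorted rotations (Section~\ref{sec:enum}). We answer a query in $O(\log^4n)$ time. This needs a search structure for the rotations of one Lyndon factor $T[a..b)$ that is built for the whole text at once (Section~\ref{sec:text}), and a way to handle configurations with many factors (Section~\ref{sec:config}).

\section{Standard facts and conventions}\label{sec:prelim}

Positions are $1,\dots,n$. An interval $[a,b)$ with $1\le a<b\le n+1$ carries the word $T[a..b)=T[a]\cdots T[b-1]$. A word $w$ has \emph{period} $q\ge1$ if $w[i]=w[i+q]$ whenever both sides are defined. A word $w$ has period $q<|w|$ if and only if its prefix and suffix of length $|w|-q$ agree. $\mathrm{lcp}$ denotes the length of the longest common prefix. When we say that two words have a \emph{mismatch}, we mean a position at which both are defined and differ.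

\smallskip\noindent\textbf{(L)} A nonempty word is Lyndon if and only if it is smaller than each of its proper nonempty suffixes. If $u<v$ are Lyndon words, then $uv$ is Lyndon.

\smallskip\noindent\textbf{(L$'$)} \emph{If $\gamma$ is a proper nonempty suffix of a Lyndon word $w$, then $\gamma$ and $w$ have a mismatch, and at the first one $\gamma$ has the larger letter.} Indeed $\gamma>w$ by (L). The word $w$ is too long to be a prefix of $\gamma$, and if $\gamma$ were a prefix of $w$, then $\gamma<w$. So there is a mismatch, and the larger letter is in $\gamma$.

\smallskip\noindent\textbf{(FW)} (Fine--Wilf) A word of length at least $p+q$ with periods $p$ and $q$ has period $\gcd(p,q)$. Two infinite words with periods $p$ and $q$ that agree on their first $p+q$ letters are equal. Consequently, \emph{primitive words $u,v$ with $u^\omega=v^\omega$ are equal}: the prefix of $u^\omega$ of length $|u|+|v|$ has period $g=\gcd(|u|,|v|)$, so $u$ and $v$ are powers of the same word of length $g$.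

\smallskip\noindent\textbf{(P)} \emph{If a word has period $q$, has length at least $q$, and its suffix of length $q$ has a period $g$ dividing $q$, then the word has period $g$}: it is a suffix of a power of its length-$q$ suffix, and that suffix is a power of a word of length $g$.

\smallskip\noindent\textbf{(LCE)} After $O(n)$ deterministic preprocessing (rank reduction of the letters by radix sort; suffix array, LCP array and range minimum queries for $T$ and its reverse) the following take $O(1)$ time for $1\le s,s'\le n+1$: $\mathrm{LCE}(s,s')$, the length of the longest common prefix of $T[s..n]$ and $T[s'..n]$; and $\mathrm{LCS}(s,s')$, the length of the longest common suffix of $T[1..s-1]$ and $T[1..s'-1]$. In particular, two substrings of $T$ are compared in $O(1)$ time.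

\smallskip\noindent\textbf{(B)} (Booth) The least rotation of a word of length $n$ is computable in $O(n)$ time.

\smallskip
The least rotation of a primitive word is Lyndon, and only the set of rotations of $T$ matters. Therefore \textbf{in Sections~\ref{sec:moves}, \ref{sec:config} and~\ref{sec:algo} we assume that $T$ itself is Lyndon and $n\ge2$.} Primitivity of the input is used exactly here. In Sections~\ref{sec:bags}--\ref{sec:enum} $T$ may be any text of length $n$, except where the configurations of Section~\ref{sec:moves} are mentioned. Put $T^{(i)}=T[i..n]\,T[1..i-1]$.

\section{Through all rotations by splits and merges}\label{sec:moves}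

\begin{lemma}\label{lem:cut}
For $2\le i\le n$, $\mathrm{LF}(T^{(i)})$ is $\mathrm{LF}(T[i..n])$ followed by $\mathrm{LF}(T[1..i-1])$.
\end{lemma}
\begin{proof}
The last factor $L$ of $\mathrm{LF}(T[i..n])$ is a proper suffix of $T$, so $L>T$ by (L). The first factor $P$ of $\mathrm{LF}(T[1..i-1])$ is a prefix of $T$, so $P\le T<L$. Hence the concatenated sequence is nonincreasing, and the Lyndon factorization is unique.
\end{proof}

That $T$ is Lyndon is essential: for $T=ba$ and $i=2$ we have $T^{(2)}=ab$, a single Lyndon factor.

A \emph{configuration} is a partition of $[1,n+1)$ into intervals whose words are Lyndon. Let $\mathcal C_1=\{[1,n+1)\}$, and for $i\ge2$ let $\mathcal C_i$ consist of the intervals of $\mathrm{LF}(T[i..n])$ and those of $\mathrm{LF}(T[1..i-1])$. By Lemma~\ref{lem:cut} the words of $\mathcal C_i$ are the factors of $\mathrm{LF}(T^{(i)})$. To go from $\mathcal C_i$ to $\mathcal C_{i+1}$ we must remove the letter at position $i$ from the front of the right part and append it to the left part. Appending is easily done by merges. Removing a letter from the front is the reverse of prepending it, so we first record how the right part is built.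

\paragraph{Right-to-left pass.} For $z=n,\dots,1$ (\emph{stage} $z$), given $\mathrm{LF}(T[z+1..n])$, put $G=[z,z+1)$. While there is a first remaining factor $F$ and $G<F$ as words, replace $G,F$ by $GF$. By (L), $G$ stays Lyndon, and when the loop ends the list is nonincreasing; so it is $\mathrm{LF}(T[z..n])$. Let $\Lambda_z$ be its first factor. Since a suffix of a Lyndon factorization is the Lyndon factorization of the corresponding suffix, \emph{a factor of $\mathrm{LF}(T[z..n])$ that starts at $y$ is $\Lambda_y$}.

Let $f_1,\dots,f_k$ be the factors merged at stage $z$, in this order, $u_0=[z,z+1)$ and $u_j=u_{j-1}f_j$. Then $u_{j-1}<f_j$, all $u_j$ are Lyndon, and $u_k=\Lambda_z$. Each $f_j$ is some $\Lambda_y$ with $y>z$, and we set $\mathrm{par}(y)=z$. As $T$ is Lyndon, the pass ends with the single factor $\Lambda_1=[1,n+1)$. So each $\Lambda_y$ with $y\ge2$, once created at stage $y$, is used exactly once as a factor $f_j$ at a later stage. Hence there are exactly $n-1$ merges, and every $y\ge2$ has exactly one value $\mathrm{par}(y)<y$: the interval $\Lambda_y$ is a factor of $\mathrm{LF}(T[z..n])$ for $\mathrm{par}(y)<z\le y$ and not for $z\le\mathrm{par}(y)$.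

\paragraph{Left-to-right pass.} \emph{Step} $i$, for $1\le i\le n-1$, leads from $\mathcal C_i$ to $\mathcal C_{i+1}$ in two parts.
\begin{enumerate}
\item Undo the merges of stage $i$ in reverse order: $u_j\to u_{j-1},f_j$ for $j=k,\dots,1$. The right part becomes $[i,i+1)$ followed by $\mathrm{LF}(T[i+1..n])$.
\item Let $F_1\ge\dots\ge F_m$ be $\mathrm{LF}(T[1..i-1])$ (with $m=0$ if $i=1$) and $G=[i,i+1)$. While there is a last remaining $F$ and $F<G$, replace $F,G$ by $FG$. Again by (L) and uniqueness, the result is $\mathrm{LF}(T[1..i])$, after $G$ has been pushed on the stack of the remaining $F$'s. We call this stack the \emph{prefix stack}.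
\end{enumerate}

An \emph{operation} is a split $W\to U,V$ or a merge $U,V\to W$, where
\[
U=[a,m),\qquad V=[m,b),\qquad W=[a,b)
\]
have Lyndon words $u<v$ and $uv$. All intermediate states are configurations.

\begin{proposition}\label{prop:ops}
The configurations $\mathcal C_1,\dots,\mathcal C_n$ are visited by at most $2(n-1)$ operations, which can be listed in $O(n)$ time.
\end{proposition}
\begin{proof}
The first parts of all steps undo each of the $n-1$ merges of the right-to-left pass at most once. In the second parts, each merge destroys one item of the prefix stack, and at most $n-1$ items are ever pushed. All comparisons take $O(1)$ time by (LCE).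
\end{proof}

\begin{example}\label{ex:ops}
For $T=aabb$ the stages give $\Lambda_4=[4,5)$ and $\Lambda_3=[3,4)$ (no merge, since $b<b$ fails), $\Lambda_2=[2,5)$ by merging $a,b$ into $ab$ and $ab,b$ into $abb$, and $\Lambda_1=[1,5)$ by merging $a,abb$. Thus $\mathrm{par}(3)=\mathrm{par}(4)=2$ and $\mathrm{par}(2)=1$. Step 1 splits $aabb\to a,abb$. Step 2 splits $abb\to ab,b$ and $ab\to a,b$; then $G=a$ is not merged, since $a<a$ fails. Step 3 splits nothing and merges $G=b$ with $a$ into $ab$ and then with $a$ into $aab$. The configurations at the ends of the steps are $\{a,abb\}$, $\{a,a,b,b\}$, $\{aab,b\}$, in accordance with Example~\ref{ex:aabb}.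
\end{example}

\section{Bags and the common prefixes at run boundaries}\label{sec:bags}

To compare the states before and after an operation we shall put both into one collection, in which intervals overlap. This motivates the following definition.

\begin{definition}
A \emph{bag} $\mathcal B$ is a finite nonempty family of intervals with Lyndon words; copies of one interval are allowed and distinguished, and intervals may overlap. Its \emph{elements} are the pairs $e=(I,x)$ with $I=[a,b)\in\mathcal B$ and $x\in I$; $E(\mathcal B)$ is the set of elements. With $w=T[a..b)$ put
\[
C(e)=T[x..b)\,w^\omega,\qquad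
\pi(e)=\begin{cases}T[x-1]&\text{if }x>a,\\ T[b-1]&\text{if }x=a.\end{cases}
\]
Let $\Omega(\mathcal B)=\{C(e):e\in E(\mathcal B)\}$, a set.
\end{definition}

So $C(e)$ is the infinite power of the rotation $T[x..b)T[a..x)$ of $w$, and $\pi(e)$ is the last letter of this rotation. If $C(e)=C(e')$, then the two rotations are primitive words with equal infinite powers, hence equal by (FW), and $\pi(e)=\pi(e')$. Thus $\pi(z)$ is defined for words $z\in\Omega(\mathcal B)$, and it depends only on $z$ and not on the bag. For a finite set $\Omega$ of such words let $r(\Omega)$ be the number of runs of the letters $\pi(z)$ along the sorted set $\Omega$, and put $r(\mathcal B)=r(\Omega(\mathcal B))$. A \emph{run of $\Omega$} is the set of words belonging to one run of letters. Equal rotations stand next to each other and have the same last letter, so multiplicities do not affect the number of runs. Hence $r(\mathcal B)$ is the number of runs of the extended Burrows--Wheeler transform of the multiset of words of $\mathcal B$. In particular, for the configurations of Section~\ref{sec:moves},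
\begin{equation}\label{eq:rC}
r(\mathsf{BBWT}(T^{(i)}))=r(\mathcal C_i).
\end{equation}

Let $\sigma$ delete the first letter of an infinite word. It maps $\Omega(\mathcal B)$ onto itself, because it sends each rotation of $w$ to the next one cyclically. As $\Omega(\mathcal B)$ is finite, $\sigma$ is a bijection of $\Omega(\mathcal B)$, with inverse $\Phi(z)=\pi(z)z$.

\begin{lemma}\label{lem:phi}
If $y$ is the successor of $z$ in $\Omega(\mathcal B)$ and $\pi(y)=\pi(z)$, then $\Phi(y)$ is the successor of $\Phi(z)$. The same holds for predecessors.
\end{lemma}
\begin{proof}
Let $c=\pi(z)$. A word of $\Omega(\mathcal B)$ strictly between $cz$ and $cy$ has the form $cz'$, and then $z'=\sigma(cz')\in\Omega(\mathcal B)$ lies strictly between $z$ and $y$, which is impossible.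
\end{proof}

A \emph{boundary pair} of $\Omega(\mathcal B)$ is a pair $z<z'$ of consecutive words with $\pi(z)\ne\pi(z')$. The next lemma is what makes the method work. It fails badly if one sums over all consecutive pairs: for the single word $a^{n-1}b$ the rotations $a^{n-1}b,\ a^{n-2}ba,\ a^{n-3}ba^2,\dots$ are consecutive, and the sum of the common prefixes is of order $n^2$. But only one of these pairs, the first, is a boundary pair.

\begin{lemma}\label{lem:lcpsum}
Let $N=|\Omega(\mathcal B)|$. Then $\displaystyle\sum_{(z,z')\text{ boundary pair}}\mathrm{lcp}(z,z')\le 2N\log_2N$.
\end{lemma}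
\begin{proof}
The idea is to charge a boundary pair with $\mathrm{lcp}$ equal to $\ell$ once for each $h\le\ell$. For given $h$ we strip the common prefix $Q$ of length $h$; the two tails are distinguished by the letter that stands before $Q$. The charges are then counted by repeated halving.

Let $\Omega=\Omega(\mathcal B)$. For a finite word $Q$ put $A_Q=\{y\in\Omega:Qy\in\Omega\}$. If $y\in A_Q$, then $\Phi(Qy)=cQy\in\Omega$ for $c=\pi(Qy)$, so $y\in A_{cQ}$; and $cQy\in\Omega$ implies $Qy=\sigma(cQy)\in\Omega$. Since $\sigma$ is injective on $\Omega$, $cQy$ and $c'Qy$ with $c\ne c'$ cannot both lie in $\Omega$. Hence $A_Q$ is the disjoint union of the \emph{classes} $A_{cQ}$, $c$ a letter.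

Let $(z,z')$ be a boundary pair, $1\le h\le\mathrm{lcp}(z,z')$, $Q$ the common prefix of length $h$, $y=\sigma^hz$ and $y'=\sigma^hz'$. Then $z=Qy$, $z'=Qy'$, and $y,y'$ are consecutive in $A_Q$, since a word of $A_Q$ strictly between them would give a word of $\Omega$ strictly between $z$ and $z'$. They lie in the different classes $A_{\pi(z)Q}$ and $A_{\pi(z')Q}$. Different boundary pairs with the same $Q$ give different pairs $(y,y')$.

For each $Q$ with $A_Q\neq\emptyset$ fix a largest class of $A_Q$. Each of the pairs $(y,y')$ obtained for $Q$ contains a word outside this class, and each word is in at most two pairs of consecutive words of $A_Q$. So the number of boundary pairs occurring for $Q$ is at most twice the number of $y\in A_Q$ outside the fixed largest class. Summing over all $Q$ of length $h$ and all $h\ge1$, we see that the sum in the lemma is at most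
\[
2\sum_{y\in\Omega}\#\{h\ge1:\ y\text{ is outside the fixed largest class of }A_{Q_h}\},
\]
where $Q_h=Q_h(y)$ is the unique word of length $h$ with $y\in A_{Q_h}$, namely the one with $Q_hy=\Phi^h(y)$. Fix $y$. As $Q_{h+1}=cQ_h$ for a letter $c$, the set $A_{Q_{h+1}}$ is the class of $A_{Q_h}$ that contains $y$, and $A_{Q_0}=\Omega\supseteq A_{Q_1}\supseteq\cdots$. If $y$ is outside the fixed largest class of $A_{Q_h}$, then $|A_{Q_{h+1}}|\le|A_{Q_h}|/2$. The sizes start at $N$ and remain at least $1$, so this happens for at most $\log_2N$ values of $h$.
\end{proof}

\section{The effect of one operation}\label{sec:effect}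

Fix $U=[a,m)$, $V=[m,b)$, $W=[a,b)$ with Lyndon words $u<v$ and $w=uv$, and a finite, possibly empty, family $\mathcal G$ of intervals with Lyndon words, which contains the other intervals. Put
\[
\mathcal C^w=\mathcal G\cup\{W\},\qquad \mathcal C^s=\mathcal G\cup\{U,V\},\qquad M=\mathcal G\cup\{U,V,W\},\qquad N=|\Omega(M)|.
\]
If the intervals of $\mathcal C^s$ have total length $n$, then $N\le n+|W|\le2n$. We compare both $r(\mathcal C^w)$ and $r(\mathcal C^s)$ with $r(M)$. So let $D$ be one of $\{W\}$ and $\{U,V\}$; then $M\setminus D$ is $\mathcal C^s$ or $\mathcal C^w$, respectively. (Copies are distinguished, so a further copy of $U$, $V$ or $W$ in $\mathcal G$ stays in $M\setminus D$.) We ask which words of $D$ have to be inserted into $\Omega(M\setminus D)$ to obtain the run count of $M$.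

The elements $(I,x)$ of $E(D)$ form two \emph{parts}: those with $x\in[a,m)$, where we write $[\lambda,\rho)=[a,m)$, and those with $x\in[m,b)$, where $[\lambda,\rho)=[m,b)$. All elements of one part belong to one interval of $D$. The \emph{depth} of $e=(I,x)$ is $d(e)=\rho-x\ge1$. The \emph{twin} $e^*$ of $e$ is the element of $M\setminus D$ at the same position $x$: in $W$ if $D=\{U,V\}$, and in $U$ or $V$ if $D=\{W\}$. The words $C(e)$ and $C(e^*)$ share the prefix $T[x..\rho)$ of length $d(e)$. Moreover $\pi(e)=\pi(e^*)=T[x-1]$ unless $x\in\{a,m\}$; the two elements of $E(D)$ with $x\in\{a,m\}$ are called \emph{exceptional}.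

\begin{definition}
An element $e\in E(D)$ is a \emph{right key} if $z=C(e)$ has a successor $z'$ in $\Omega(M)$ with $\pi(z')\ne\pi(z)$ and $\mathrm{lcp}(z,z')\ge d(e)$. \emph{Left keys} are defined in the same way with the predecessor. The \emph{keys} of $D$ are the right keys, the left keys and the two exceptional elements.
\end{definition}

The exceptional elements are included because this simplifies the enumeration in Section~\ref{sec:enum}; the next lemma does not need them.

\begin{lemma}\label{lem:runkey}
If a run $R$ of $\Omega(M)$ contains no word of $\Omega(M\setminus D)$, then it contains $C(e)$ for some key $e\in E(D)$.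
\end{lemma}
\begin{proof}
Let $z_L$ and $z_R$ be the least and greatest words of $R$. By assumption $z_L=C(e_L)$ and $z_R=C(e_R)$ with $e_L,e_R\in E(D)$. Let $e\in\{e_L,e_R\}$ be one with $d(e)=\max(d(e_L),d(e_R))$, and $z^*=C(e^*)$. As $z^*\in\Omega(M\setminus D)$, it is not in $R$, so $z^*>z_R$ or $z^*<z_L$.

Suppose $z^*>z_R$ (Figure~\ref{fig:run}). Then $z_R$ has a successor $z'$ in $\Omega(M)$, and $C(e)\le z_R<z'\le z^*$. Since $R$ is maximal, $\pi(z')\ne\pi(z_R)$. All words between $C(e)$ and $z^*$ share the first $d(e)$ letters, so $\mathrm{lcp}(z_R,z')\ge d(e)\ge d(e_R)$, and $e_R$ is a right key. If $z^*<z_L$, the predecessor $z''$ of $z_L$ satisfies $z^*\le z''<z_L\le C(e)$ and $\pi(z'')\ne\pi(z_L)$, so $\mathrm{lcp}(z'',z_L)\ge d(e)\ge d(e_L)$ and $e_L$ is a left key.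
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[->] (0,0)--(11,0);
\draw[thick] (1.5,-0.3) rectangle (5.5,0.3);
\node at (3.5,0.6) {run $R$};
\foreach \x in {2,3.1,4,5,6.5,7.4,9} \fill (\x,0) circle (2pt);
\node at (2,-0.65) {$z_L=C(e)$};
\node at (5,-0.65) {$z_R$};
\node at (6.5,-0.65) {$z'$};
\node at (9,-0.65) {$z^*=C(e^*)$};
\draw[<->] (2,-1.15)--(9,-1.15);
\node at (5.5,-1.5) {all these words share at least $d(e)$ letters};
\end{tikzpicture}
\caption{The sorted set $\Omega(M)$ near a run $R$ that consists of words of $D$ only. Here $e=e_L$ has the larger depth, and its twin word $z^*$ lies to the right of $R$. The boundary pair $(z_R,z')$ at the right end of $R$ is squeezed between $C(e)$ and $z^*$ and inherits their long common prefix.}\label{fig:run}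
\end{figure}

\begin{lemma}\label{lem:keycount}
Each of the two choices of $D$ has at most $8\sqrt{N\log_2N}+2$ keys.
\end{lemma}
\begin{proof}
Consider the $t$ right keys within one part. They are elements of one interval at different positions, so their words are distinct, being infinite powers of distinct rotations of a primitive word. Hence they give $t$ distinct boundary pairs $(z,z')$. Their depths are distinct positive integers, so the sum of the lcp values of these pairs is at least $1+2+\dots+t\ge t^2/2$. By Lemma~\ref{lem:lcpsum}, $t^2/2\le2N\log_2N$, that is, $t\le2\sqrt{N\log_2N}$. The same holds for left keys. There are two parts and two directions, and two exceptional elements.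
\end{proof}

\begin{lemma}\label{lem:delta}
Let $Z_D=\{C(e):e\in E(D)\text{ a key}\}$ and, for a bag $\mathcal C$ and a finite set $Z$ of words of the form $C(e)$, let $\delta(\mathcal C,Z)=r(\Omega(\mathcal C)\cup Z)-r(\mathcal C)$. Then $r(M)=r(M\setminus D)+\delta(M\setminus D,Z_D)$. Consequently,
\[
r(M)=r(\mathcal C^w)+\delta(\mathcal C^w,Z_{\{U,V\}})=r(\mathcal C^s)+\delta(\mathcal C^s,Z_{\{W\}}),
\]
and $r(\mathcal C^s)-r(\mathcal C^w)=\delta(\mathcal C^w,Z_{\{U,V\}})-\delta(\mathcal C^s,Z_{\{W\}})$.
\end{lemma}
\begin{proof}
A subsequence that contains at least one member of each run of a sequence has the same number of runs as the sequence. By Lemma~\ref{lem:runkey} this applies to $\Omega(M\setminus D)\cup Z_D\subseteq\Omega(M)$.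
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:oneop}]
Take as text the concatenation of $uv$ and the words of $\mathcal G$, and represent each word by its interval; this section and Section~\ref{sec:bags} apply, with $N\le2n$. The hypothesis $u<v$ is used to have $uv$ Lyndon. Inserting one word into a sorted set increases the number of runs by $0$, $1$ or $2$. By Lemmas~\ref{lem:keycount} and~\ref{lem:delta}, both $r(M)-r(\mathcal C^w)$ and $r(M)-r(\mathcal C^s)$ lie in $[0,\,16\sqrt{2n\log_2(2n)}+4]$. So $r(\mathcal C^w)$ and $r(\mathcal C^s)$ differ by at most the right end of this interval.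
\end{proof}

\begin{example}\label{ex:keys}
Consider the first operation for $T=aabb$: $W=[1,5)$ is split into $U=[1,2)$ and $V=[2,5)$, and $\mathcal G=\emptyset$. The sorted set $\Omega(M)$ is
\[
\begin{array}{c|cccccccc}
\text{word}&a^\omega&(aabb)^\omega&(abba)^\omega&(abb)^\omega&(baab)^\omega&(bab)^\omega&(bbaa)^\omega&(bba)^\omega\\
\text{element}&(U,1)&(W,1)&(W,2)&(V,2)&(W,4)&(V,4)&(W,3)&(V,3)\\
\pi&a&b&a&b&b&b&a&a
\end{array}
\]
so $r(M)=5$. Let $D=\{W\}$. The depths of $(W,1),(W,2),(W,3),(W,4)$ are $1,3,2,1$. The elements $(W,3)$ and $(W,4)$ lie in the same runs as their twins $(V,3)$ and $(V,4)$. They are not keys: their successors have the same $\pi$; the predecessor of $(bbaa)^\omega$ shares only one letter with it, which is less than its depth $2$; and the predecessor of $(baab)^\omega$ has the same $\pi$. The elements $(W,1)$ and $(W,2)$ are right keys, with lcp values $1\ge1$ and $4\ge3$. Inserting their two words into the sequence $a,b,b,a$ of $\mathcal C^s$ gives $a,\mathbf b,\mathbf a,b,b,a$, again with $5$ runs. So $\delta(\mathcal C^s,Z_{\{W\}})=5-3=2$. For $D=\{U,V\}$ we have $\delta(\mathcal C^w,Z_{\{U,V\}})=5-4=1$. The split changes the number of runs by $1-2=-1$, from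 $4$ to $3$, as in Example~\ref{ex:aabb}.
\end{example}

\section{Working with rotations inside the text}\label{sec:text}

We now turn to algorithms. Elements $e=(I,x)$ with $I=[a,b)$ are handled as triples of numbers $(a,b,x)$. A \emph{query} for a word $z=C(e)$ in a set $\Omega$ of words returns the largest word of $\Omega$ that is $<z$, the smallest word that is $>z$, and whether $z\in\Omega$; words are returned by elements representing them, hence with their $\pi$. Answers for several sets are combined into the answer for their union by comparing the returned words.

\subsection{Comparisons in constant time}\label{sec:compare}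

Let $e=(I,x)$ and $e'=(I',x')$ with $I=[a,b)$, $I'=[a',b')$ and words $w,w'$, where without loss of generality $|w|\ge|w'|$. We decide in $O(1)$ time whether $C(e)=C(e')$ and compute $\mathrm{lcp}(C(e),C(e'))$ if not; the next letter then decides the comparison.

First consider a substring $T[t..f)$ in place of $C(e)$. Let $\ell_1=\min(\mathrm{LCE}(t,x'),\,b'-x',\,f-t)$. If $\ell_1<b'-x'$ or $\ell_1=f-t$, then a mismatch or the end of the substring has been reached, and $T[t..f)$ agrees with $C(e')$ on exactly $\ell_1$ letters. Otherwise the remaining part, from $t_1=t+\ell_1$ on, is to be compared with $w'^\omega$. Let $\ell_2=\min(\mathrm{LCE}(t_1,a'),\,|w'|,\,f-t_1)$. If $\ell_2<|w'|$, the result is $\ell_1+\ell_2$. Otherwise $T[t_1..t_1+|w'|)=w'$, the agreement lasts as long as the period $|w'|$ lasts, and the result is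
\[
\ell_1+\min\bigl(f-t_1,\ |w'|+\mathrm{LCE}(t_1,t_1+|w'|)\bigr).
\]
Apply this to the consecutive pieces $T[x..b),w,w$ of $C(e)$, advancing $e'$ cyclically in $I'$ by the length of each matched piece. If all three pieces match, then $C(e)$ and $C(e')$ agree on at least $2|w|\ge|w|+|w'|$ letters and are equal by (FW).

\subsection{Left extensions in constant time}\label{sec:left}

Let $e'$ be as before, and let $\lambda\le x$. The \emph{left extension} $g$ of $T[\lambda..x)$ and $e'$ is the length of the longest common suffix of $T[\lambda..x)$ and the left-infinite word $\cdots w'w'\,T[a'..x')$. The letters of the latter, read from the right, are the letters prepended to $C(e')$ by iterating $\Phi$. Let $g_1=\min(\mathrm{LCS}(x,x'),\,x'-a',\,x-\lambda)$. If $g_1<x'-a'$ or $g_1=x-\lambda$, then $g=g_1$. Otherwise let $x_1=x-g_1$ and $g_2=\min(\mathrm{LCS}(x_1,b'),\,|w'|,\,x_1-\lambda)$. If $g_2<|w'|$, then $g=g_1+g_2$. Otherwise $T[\lambda..x_1)$ ends with $w'$, and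
\[
g=g_1+\min\bigl(x_1-\lambda,\ |w'|+\mathrm{LCS}(x_1-|w'|,x_1)\bigr).
\]

\subsection{Queries among the rotations of one Lyndon factor}\label{sec:query}

Let $I=[a,b)$ have a Lyndon word $w$, and put $W_x=T[x..b)w^\omega$ for $x\in I$; these words are distinct. We want to query $\Omega(\{I\})$ quickly without sorting the $|I|$ words for each interval separately. The suffix array of $T$ sorts the suffixes $T[x..n]$, and the question is how far its order differs from that of the $W_x$. Call a pair $x<x'$ in $I$ \emph{ambiguous} (with respect to $b$) if $T[x'..b)$ is a prefix of $T[x..b)$; then $T[x..b)$ has period $x'-x$.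

\begin{lemma}\label{lem:amb}
Let $x<x'$ be in $I$. \emph{(i)} If the pair is not ambiguous, then $W_x,W_{x'}$ are ordered as $T[x..n],T[x'..n]$. \emph{(ii)} If it is ambiguous, then $W_{x'}<W_x$.
\end{lemma}
\begin{proof}
(i) There is a mismatch between $T[x..b)$ and $T[x'..b)$, and it decides both comparisons. (ii) Write $T[x..b)=T[x'..b)\gamma$. The word $\gamma$ is a nonempty suffix of $w$ of length $x'-x<|w|$. We compare $W_x=T[x'..b)\gamma w^\omega$ with $W_{x'}=T[x'..b)w^\omega$. By (L$'$), $\gamma$ exceeds $w$ by a mismatch.
\end{proof}

So the $W_x$ are ordered like the suffixes $T[x..b)$ of $w$, and the suffix array of $T$ errs at most on ambiguous pairs. It can err: for $T=aababb$ and $I=[1,6)$, $w=aabab$, the pair $2<4$ is ambiguous and the suffixes of $T$ at these positions satisfy $ababb<abb$, but $W_4=abaab\cdots<ababa\cdots=W_2$. The cure is that ambiguous pairs whose members have comparable distances to $b$ force periodicity. Then a single period controls all of them.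

\paragraph{Preprocessing A.} For each dyadic interval of positions in $[1,n]$ store its positions $x$ sorted by $T[x..n]$. By distributing the suffix array this takes $O(n\log n)$ time and space. If an interval $J\subseteq I$ of positions contains no ambiguous pair, then a query for $z$ in $\{W_x:x\in J\}$ takes $O(\log^2n)$ time: decompose $J$ into $O(\log n)$ dyadic intervals, search each by binary search, using Lemma~\ref{lem:amb}(i) and the comparisons of Section~\ref{sec:compare}, and combine the answers.

\paragraph{Preprocessing B.} Let $m_0=1$ and $m_{k+1}=\lfloor3m_k/2\rfloor+1$. There are $O(\log n)$ \emph{scales} $m_k\le n$. For each scale $m=m_k$ and each $b\le n+1$ with $b-m\ge1$ compute $\mathrm{per}_k(b)$, the minimal period of $s=T[b-m..b)$ if it is at most $m/2$, and $\infty$ otherwise, as follows. Let $h=\lceil m/2\rceil$. Group the positions $Y\le n+1-h$ by the word $T[Y..Y+h)$; the groups are blocks of the suffix array with LCP values at least $h$. By a left-to-right scan over the positions find for each $Y$ the previous position $\mathrm{prev}(Y)$ in its group. For given $b$ let $Y=b-h$, $y=\mathrm{prev}(Y)$ and $p'=Y-y$. Set $\mathrm{per}_k(b)=p'$ if $y$ exists, $p'\le m/2$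 and $\mathrm{LCS}(b-p',b)\ge m-p'$; otherwise set it to $\infty$. This takes $O(n)$ time per scale, hence $O(n\log n)$ in total.

\begin{lemma}\label{lem:per}
The values $\mathrm{per}_k(b)$ are computed correctly.
\end{lemma}
\begin{proof}
By the last test, a returned $p'$ is a period of $s$, and $p'\le m/2$; then the minimal period of $s$ is at most $\lfloor m/2\rfloor$, too. So it suffices to show: if the minimal period $p$ of $s$ satisfies $p\le\lfloor m/2\rfloor$, then $y$ exists and $p'=p$ (all tests then succeed). As $h+p\le m$, the word $T[Y..b)$ of length $h$ also occurs at $Y-p\ge b-m$. Hence $y$ exists and $p'\le p$. The word $T[y..b)$ has length $h+p'\ge p+p'$. It has period $p'$, since $T[y..y+h)=T[Y..b)$, and period $p$, since it is a suffix of $s$. By (FW) it has period $g=\gcd(p,p')$. So the suffix of $s$ of length $p$ has period $g\mid p$, and $s$ has period $g$ by (P). By minimality $g=p$, so $p\mid p'\le p$ and $p'=p$.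
\end{proof}

\begin{proposition}\label{prop:query}
After the preprocessing, which takes $O(n\log n)$ time, a query for any word $z=C(e)$ in $\Omega(\{I\})$, where $I$ is any interval with a Lyndon word, takes $O(\log^3n)$ time.
\end{proposition}
\begin{proof}
Let $I=[a,b)$. Split $I$ into the $O(\log n)$ nonempty pieces $K=\{x\in I:m_k\le b-x<m_{k+1}\}$, query each piece and combine. Fix a piece, and let $m=m_k$, $s=T[b-m..b)$ and $p=\mathrm{per}_k(b)$. As $K\neq\emptyset$, $s$ lies inside $I$. By the choice of the scales, two positions of $K$ differ by at most $\lfloor m/2\rfloor$.

\emph{Ambiguous pairs force period $p$.} Let $x<x'$ be an ambiguous pair in $K$ and $q=x'-x\le\lfloor m/2\rfloor$. Then $T[x..b)$ has period $q$, and so has its suffix $s$. Hence $p\ne\infty$ and $p\le q$. Since $p+q\le m$, (FW) and minimality give $p\mid q$. The suffix of length $q$ of $T[x..b)$ is a suffix of $s$ and has period $p\mid q$, so $T[x..b)$ has period $p$ by (P).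

\emph{Case $p=\infty$.} Then $K$ contains no ambiguous pair; use A.

\emph{Case $p\ne\infty$.} Let $\ell=\max(a,\,b-p-\mathrm{LCS}(b-p,b))$. This is the least position $\ge a$ such that $T[\ell..b)$ has period $p$; as $s$ has period $p$, it is a suffix of $T[\ell..b)$. By the above, an ambiguous pair $x<x'$ of $K$ has $x\ge\ell$. So $K'=K\cap[a,\ell)$ contains no ambiguous pair; use A. It remains to treat $K''=K\cap[\ell,b)$, an interval of positions, which we assume to be nonempty. Let $J$ consist of the last $\min(p,|K''|)$ positions of $K''$. Every $x\in K''$ is uniquely $x=j-tp$ with $j\in J$ and $t\ge0$; the $x$ with given $j$ form the \emph{class} of $j$, for which $t$ runs from $0$ to $\lfloor(j-\min K'')/p\rfloor$.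
\begin{itemize}
\item \emph{Within a class, $W_{j-tp}$ increases with $t$.} As $T[\ell..b)$ has period $p$, the pair $j-(t+1)p<j-tp$ is ambiguous, and Lemma~\ref{lem:amb}(ii) applies.
\item \emph{Different classes are separated by their first $p$ letters.} For $j\in J$ we have $b-j\ge m\ge2p$. So all words $T[j-tp..b)$ of the class begin with $T[j..j+p)$. For $j<j'$ in $J$ the words $T[j..j+p)$ and $T[j'..j'+p)$ differ: otherwise the bi-infinite $p$-periodic extension of $T[\ell..b)$ would have the periods $p$ and $j'-j<p$, hence the period $g=\gcd(p,j'-j)<p$, and $s$ would have period $g$, contradicting the minimality of $p$.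
\end{itemize}
So $J$ contains no ambiguous pair, and $\{W_x:x\in K''\}$ is sorted first by the order of the words $W_j$, $j\in J$, and then by $t$. In particular $W_j$ is the least word of its class.

Let $j_1\in J$ be such that $W_{j_1}$ is the largest word $<z$ in $\{W_j:j\in J\}$; it is found by A. All words of later classes are $\ge z$. So the largest word $<z$ of $K''$ is $W_{j_1-tp}$ for the largest $t$ with $W_{j_1-tp}<z$, found by binary search. If $j_1$ does not exist, $K''$ has no word $<z$. For the other answers let $j_2\in J$ be such that $W_{j_2}$ is the largest word $\le z$ in $\{W_j:j\in J\}$. A word of $K''$ equal to $z$ must lie in the class of $j_2$. The smallest word $>z$ of $K''$ lies in the class of $j_2$ or is the least word of a class. So it is the smaller of the answers obtained by binary search in the class of $j_2$ and by a query in $J$. If $j_2$ does not exist, then $z$ is not in $K''$, and the query in $J$ alone gives the smallest word $>z$.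

Each piece costs $O(\log^2n)$, so the whole query costs $O(\log^3n)$.
\end{proof}

\section{Finding the keys and evaluating the change}\label{sec:enum}

In this section we use the notation of Section~\ref{sec:effect} and count queries.

\begin{proposition}\label{prop:enum}
All keys of both choices of $D$ can be found with $O(\sqrt{N\log N})$ queries in $\Omega(M)$ and $O(1)$ further time per query.
\end{proposition}
\begin{proof}
We enumerate the right keys of one part, with range $[\lambda,\rho)$ in the interval $I\in D$, by increasing depth; a right key at the exceptional position $\lambda$ may be omitted, since this element is a key anyway. Put $z_j=C(I,\rho-j)$ for $1\le j\le\rho-\lambda$; this is the word at depth $j$. For $\rho-j>\lambda$ we have $\pi(z_j)=T[\rho-j-1]$ and $z_{j+1}=\Phi(z_j)$. Testing every $j$ by its own query would be too slow. But Lemma~\ref{lem:phi} tells us the successor of $z_{j+1}$ from that of $z_j$ as long as the preceding letters agree, and a left extension finds the first disagreement at once.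

Start with $j=1$. While $j\le\rho-\lambda$, find the successor $y$ of $z_j$ in $\Omega(M)$ by a query, and do the following.
\begin{itemize}
\item \emph{If $y$ does not exist or $\mathrm{lcp}(z_j,y)<j$, stop.} There are no right keys at depths $j'\ge j$: if there were one, $z_{j'}$ would have a successor $y'$ sharing at least $j'$ letters with it. Then $\sigma^{j'-j}y'\in\Omega(M)$ would be larger than $\sigma^{j'-j}z_{j'}=z_j$ and share at least $j$ letters with it. Hence the successor of $z_j$ would exist and share at least $j$ letters with $z_j$.
\item \emph{Otherwise} let $x=\rho-j$ and let $g$ be the left extension of $T[\lambda..x)$ and the element representing $y$. For $0\le h<g$ the letters $\pi(z_{j+h})$ and $\pi(\Phi^h(y))$ agree. By Lemma~\ref{lem:phi} and induction, $\Phi^h(y)$ is the successor of $z_{j+h}$ for $0\le h\le g$. Thus there is no right key at the depths $j,\dots,j+g-1$. If $g=x-\lambda$, stop: the only remaining position is $\lambda\in\{a,m\}$. If $g<x-\lambda$, then $\pi(z_{j+g})\ne\pi(\Phi^g(y))$ and $\mathrm{lcp}(z_{j+g},\Phi^g(y))=g+\mathrm{lcp}(z_j,y)\ge j+g$. Report the right key at depth $j+g$ and continue with $j+g+1$ in place of $j$.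
\end{itemize}
Left keys are enumerated by the same procedure with ``successor'' and ``larger'' replaced by ``predecessor'' and ``smaller''. Each query either reports a key or ends the loop. By Lemma~\ref{lem:keycount} the number of queries over all parts, directions and both $D$ is $O(\sqrt{N\log N})$.
\end{proof}

\paragraph{Computing $\delta(\mathcal C,Z)$.} Query all $z\in Z$ in $\Omega(\mathcal C)$ and discard those belonging to $\Omega(\mathcal C)$. Sort the rest, remove duplicates, and group the words by the gaps between consecutive words of $\Omega(\mathcal C)$ in which they lie, as given by the answers. For a gap between $y$ and $y'$ with inserted words $z_1<\dots<z_q$, the change of the number of runs is the number of unequal neighbors in the sequence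
\[
\pi(y),\pi(z_1),\dots,\pi(z_q),\pi(y'),
\]
minus $1$ if $\pi(y)\ne\pi(y')$. If $y$ or $y'$ does not exist, it is omitted from the sequence and nothing is subtracted. Summing over the gaps gives $\delta(\mathcal C,Z)$ with $O(|Z|)$ queries and $O(|Z|\log(|Z|+1))$ further time.

\section{Queries in the current configuration}\label{sec:config}

It remains to query $\Omega(\mathcal C)$ for the current configuration $\mathcal C$. Two simple solutions fail. If we query every factor separately by Proposition~\ref{prop:query}, there may be too many: for $T=1\,n\,(n-1)\cdots2$ the word $T[2..n]$ has $n-1$ distinct factors. If we keep all words $C(e)$ in a search tree, there are too many updates: for $T=12\cdots n$ we have $\Lambda_y=[y,n+1)$, and all these intervals appear, with total length of order $n^2$. We combine the two solutions. On the prefix side few words are distinct. On the right side a factor is put into the tree only if it is short or stays there for a long time relative to its length.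

\begin{lemma}\label{lem:prefix}
Let $P$ be a nonempty proper prefix of the Lyndon word $T$. Then $\mathrm{LF}(P)$ contains at most $1+\log_2|P|$ distinct words.
\end{lemma}
\begin{proof}
We show that $\mathrm{LF}(P)$ begins with all complete periods of $P$, and that the rest is again a proper prefix of $T$, of less than half the length. Let $p$ be the minimal period of $P$, so $P=w^ew'$ with $|w|=p$, $e\ge1$ and $w'$ a proper, possibly empty, prefix of $w$.

\emph{$w$ is Lyndon.} By (L) we have to show $\gamma>w$ for each suffix $\gamma=P[p-c+1..p]$ of $w$ of length $c$, $1\le c<p$. Put $j=p-c$. As $j<p$ is not a period of $P$, there is a least $k\ge1$ with $j+k\le|P|$ and $P[j+k]\ne P[k]$; and $P[j+k]>P[k]$ by (L$'$) for the suffix of $T$ starting at $j+1$. If $k\le c$, then the mismatch is inside $\gamma$, and $\gamma>w$. Suppose $k>c$ and put $k'=k-c\ge1$. For $1\le i\le k'$ we have $p+i\le j+k\le|P|$ and therefore $P[i]=P[p+i]=P[j+(c+i)]$ by the period $p$. By the choice of $k=c+k'$ this equals $P[c+i]$ if $i<k'$ and is larger than $P[c+i]$ if $i=k'$. Thus the proper suffix of $T$ starting at $c+1$ has at its first mismatch with $T$ the smaller letter, contradicting (L$'$).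

\emph{Recursion.} If $w'$ is empty, $\mathrm{LF}(P)$ is $w,\dots,w$. Otherwise the first factor of $\mathrm{LF}(w')$ is a proper prefix of $w$, hence $<w$; so $\mathrm{LF}(P)$ consists of $e$ copies of $w$ followed by $\mathrm{LF}(w')$. Here $w'$ is again a nonempty proper prefix of $T$, and $|P|\ge|w|+|w'|>2|w'|$. Each step of the recursion contributes one word and more than halves the length. So if there are $d$ distinct words, then $|P|\ge2^{d-1}$.
\end{proof}

During step $t$ the configuration consists of
\begin{enumerate}
\item[(i)] the prefix stack $F_1,F_2,\dots$ and, in the second part of the step, the interval $G$;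
\item[(ii)] in the first part of the step, the front interval $u_j$, which starts at $t$;
\item[(iii)] the other right intervals, all of the form $\Lambda_y$ with $\mathrm{par}(y)\le t<y$.
\end{enumerate}
To see (iii), note that in the first part these intervals are the already split-off $f_h$, which are intervals $\Lambda_y$ with $\mathrm{par}(y)=t$, and the factors of $\mathrm{LF}(T[t..n])$ other than the first, for which $\mathrm{par}(y)<t<y$. In the second part they are the factors of $\mathrm{LF}(T[t+1..n])$, for which $\mathrm{par}(y)<t+1\le y$.

Let
\[
\mathcal S=\{y\ge2:\ |\Lambda_y|\le\sqrt n\ \text{ or }\ |\Lambda_y|\le y-\mathrm{par}(y)\}.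
\]
A balanced search tree holds all words $C(e)$ of the intervals $\Lambda_y$ of type (iii) with $y\in\mathcal S$, as distinct words with multiplicities, each with one representing element, compared as in Section~\ref{sec:compare}. (The representing element may belong to an interval that is no longer current; this is harmless, as $C(e)$ and $\pi(e)$ depend only on the interval and the position.) The words of $\Lambda_y$ are inserted when $\Lambda_y$ is split off, in step $\mathrm{par}(y)$, and deleted at the beginning of step $y$, when $\Lambda_y$ becomes the front interval. This deletion changes only the way in which $\Lambda_y$ is represented, not the configuration.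

All other current intervals are called \emph{implicit} and are queried by Proposition~\ref{prop:query}. Intervals of the prefix stack with equal words need only one query. These words are nonincreasing along the stack, so equal ones are adjacent. Besides the stack of intervals we therefore keep a stack of groups of equal words, with one interval and a counter for each group, and query only one interval per group. Whether a pushed word equals the top one is tested by (LCE).

\begin{lemma}\label{lem:implicit}
At any time only $O(\log n)$ implicit intervals have to be queried.
\end{lemma}
\begin{proof}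
The prefix stack is $\mathrm{LF}(T[1..t-1])$ or an initial part of it, so by Lemma~\ref{lem:prefix} at most $2+\log_2n$ intervals of type (i) have to be queried, including $G$. There is at most one interval of type (ii). Let $y_1<\dots<y_\kappa$ be the starting points of the intervals of type (iii) with $y_j\notin\mathcal S$. These intervals are disjoint, and $\mathrm{par}(y_j)\le t<y_1$. Hence
\[
|\Lambda_{y_j}|>y_j-\mathrm{par}(y_j)\ge y_j-t>y_j-y_1\ge\sum_{h<j}|\Lambda_{y_h}|.
\]
By induction $|\Lambda_{y_j}|\ge2^{j-1}$, so $\kappa\le1+\log_2n$.
\end{proof}

\begin{lemma}\label{lem:stored}
$\sum_{y\in\mathcal S}|\Lambda_y|\le2n^{3/2}$.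
\end{lemma}
\begin{proof}
The $y$ with $|\Lambda_y|\le\sqrt n$ contribute at most $n\sqrt n$. For the other $y\in\mathcal S$ we have $y-\mathrm{par}(y)\ge|\Lambda_y|>\sqrt n$, so they contribute at most
\[
\frac1{\sqrt n}\sum_{y\ge2}|\Lambda_y|\,(y-\mathrm{par}(y))
=\frac1{\sqrt n}\sum_{t=2}^n\ \sum_{y:\,\mathrm{par}(y)<t\le y}|\Lambda_y|
\le\frac{n\cdot n}{\sqrt n}=n^{3/2},
\]
because for fixed $t$ the intervals $\Lambda_y$ with $\mathrm{par}(y)<t\le y$ are factors of $\mathrm{LF}(T[t..n])$ and hence disjoint.
\end{proof}

\begin{proposition}\label{prop:fullquery}
A query in $\Omega(\mathcal C)$, where $\mathcal C$ is the current configuration, takes $O(\log^4n)$ time. So does a query in the set obtained by adding the words of at most two further intervals with Lyndon words. All tree updates together take $O(n^{3/2}\log n)$ time.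
\end{proposition}
\begin{proof}
A query costs $O(\log n)$ in the tree and $O(\log^3n)$ for each of the $O(\log n)$ implicit intervals of Lemma~\ref{lem:implicit} and the further intervals. Each $\Lambda_y$ with $y\in\mathcal S$ is inserted at most once and deleted at most once, so the bound for the updates follows from Lemma~\ref{lem:stored}.
\end{proof}

\section{The algorithm}\label{sec:algo}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The algorithm is as follows.
\begin{enumerate}
\item Rank-reduce the alphabet, rotate $T$ to its Lyndon rotation by (B), and prepare (LCE) and the preprocessing of Section~\ref{sec:query}. Perform the right-to-left pass and record the merges, the values $\mathrm{par}(y)$ and the set $\mathcal S$.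
\item Compute $r=r(\mathcal C_1)$ directly and record it as the value for $T^{(1)}$. For $I=[1,n+1)$ both cases of Lemma~\ref{lem:amb} say that the words $W_x$ are ordered like the suffixes $T[x..n]$, since in case (ii) $T[x'..n]$ is a prefix of $T[x..n]$. So the suffix array lists $\Omega(\mathcal C_1)$ in sorted order.
\item For $i=1,\dots,n-1$ perform the operations of step $i$. Consider one operation, which replaces the intervals of $D_{\mathrm{old}}$ by those of $D_{\mathrm{new}}$ (one of these sets is $\{W\}$, the other $\{U,V\}$) and $\mathcal C_{\mathrm{before}}$ by $\mathcal C_{\mathrm{after}}$. Find the keys of both sets $D$ by Proposition~\ref{prop:enum}, where $\Omega(M)$ is queried as $\Omega(\mathcal C_{\mathrm{before}})$ together with the words of the intervals of $D_{\mathrm{new}}$. Compute $\delta_{\mathrm{new}}=\delta(\mathcal C_{\mathrm{before}},Z_{D_{\mathrm{new}}})$. Update the data structure to $\mathcal C_{\mathrm{after}}$. Compute $\delta_{\mathrm{old}}=\delta(\mathcal C_{\mathrm{after}},Z_{D_{\mathrm{old}}})$ and set $r\leftarrow r+\delta_{\mathrm{new}}-\delta_{\mathrm{old}}$. After step $i$, record $r$ as the value for $T^{(i+1)}$.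
\item Output the recorded values and a rotation $T^{(i)}$ with the smallest one.
\end{enumerate}

\emph{Correctness.} By Lemma~\ref{lem:delta}, $r(M)=r(\mathcal C_{\mathrm{before}})+\delta_{\mathrm{new}}=r(\mathcal C_{\mathrm{after}})+\delta_{\mathrm{old}}$. So $r$ always equals the run count of the current configuration. After step $i$ it is $r(\mathcal C_{i+1})=r(\mathsf{BBWT}(T^{(i+1)}))$ by~\eqref{eq:rC}.

\emph{Time.} There are at most $2(n-1)$ operations by Proposition~\ref{prop:ops}. As $N\le2n$, each has $O(\sqrt{n\log n})$ keys and needs $O(\sqrt{n\log n})$ queries, of $O(\log^4n)$ time each by Proposition~\ref{prop:fullquery}, and the sorting of the keys. Together with the preprocessing and the tree updates the time is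
\[
O\bigl(n\cdot\sqrt{n\log n}\cdot\log^4n\bigr)+O(n^{3/2}\log n)+O(n\log n)=O(n^{3/2}\log^{9/2}n)=o(n^2).
\]
Every component is deterministic, and the bounds are worst-case bounds.
\end{proof}

\section{Texts that are not primitive}\label{sec:nonprim}

\begin{proof}[Proof of Theorem~\ref{thm:nonprim}]
Let $T$ have a primitive root of length $p$ and exponent $k$. If $p=1$, there is only one rotation, and $O(n)$ time suffices. If $k=1$ and $p\ge2$, use Theorem~\ref{thm:main}. So let $k\ge2$ and $p\ge2$. After rotating, $T=w^k$ with $w$ Lyndon and $|w|=p$. There are only $p$ distinct rotations, starting at $i=1,\dots,p$. For $i=1$ the Lyndon factors are $w,\dots,w$. For $i\ge2$ the rotation is $w[i..p]\,w^{k-1}\,w[1..i-1]$. The last factor of $\mathrm{LF}(w[i..p])$ is a proper suffix of $w$, hence $>w$, and the first factor of $\mathrm{LF}(w[1..i-1])$ is a prefix of $w$, hence $\le w$. So the Lyndon factorization is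
\[
\mathrm{LF}(w[i..p]),\ \underbrace{w,\dots,w}_{k-1},\ \mathrm{LF}(w[1..i-1]).
\]
Up to multiplicities, which do not affect the number of runs, the factors are those of the configuration $\mathcal C_i$ of the primitive text $w$ together with the word $w$; this is also true for $i=1$.

Run the algorithm of Section~\ref{sec:algo} on the text $w$ with one additional permanent implicit copy of the interval $[1,p+1)$ in every bag. Sections~\ref{sec:bags} and~\ref{sec:effect} allow copies, and Sections~\ref{sec:text} and~\ref{sec:enum} apply to arbitrary bags. The only changes are that $N\le3p$, that one more implicit interval has to be queried, and that the initial value is $r(\mathcal C_1\cup\{[1,p+1)\})=r(\mathcal C_1)$. The time is $O(n)$ for rank-reducing the letters and for finding the root and the least rotation, plus $O(p^{3/2}\log^{9/2}p)$. The values for the $p$ distinct rotations give those for all $n$ rotations.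
\end{proof}

\begin{thebibliography}{9}
\bibitem{survey}
\emph{A Survey of the Bijective Burrows--Wheeler Transform},
https://github.com/koeppl/koeppl.github.io,
doi:10.4230/oasics.manzini.2025.2.
\end{thebibliography}

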